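
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}


\title{Spaces whose rational category is not lowered by passing to a fiber}

\begin{abstract}
Let $S_F\to S\to S_B$ be a fibration of simply connected CW complexes with finitely
many cells in each dimension that is surjective on rational homotopy. Then
$\mathrm{cat}_0(S_F)\le \mathrm{cat}_0(S)$, and it was conjectured that, when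
$2\le\mathrm{cat}_0(S)<\infty$, some fibration of this kind satisfies
$1\le\mathrm{cat}_0(S_F)<\mathrm{cat}_0(S)$. We disprove this. We construct a
two-cone $S$ with $\mathrm{cat}(S)=\mathrm{cat}_0(S)=2$ for which every
rationally nontrivial fiber of this kind has rational category $2$, and for every
$m\ge2$ a space of rational category $m$ for which every rationally nontrivial fiber
of this kind has rational category $m$. We also show that the conjecture holds when
$\pi_*(S)\otimes\mathbb Q$ is finite dimensional.
\end{abstract}


\section{The question}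

\subsection{Rational category and fibers}
We consider the class of simply connected CW complexes with finitely many cells in
each dimension. A simply connected space with finitely generated homotopy groups is, up
to homotopy, in this class. We work up to homotopy equivalence; in particular, a map
may be replaced by a fibration. The letters $S,T,S_F,S_B$ denote spaces in the class.

The Lusternik--Schnirelmann category
$\mathrm{cat}(S)$ is the least $n$ such that $S$ is covered by $n+1$ open sets,
each contractible in $S$. The rational category $\mathrm{cat}_0(S)$ is the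
category of the rationalization $S_{\mathbb Q}$. Thus $\mathrm{cat}_0(S)=0$
exactly when $S$ is rationally contractible.
We use the bounds
\[
\text{rational cup length of }S\ \le\ \mathrm{cat}_0(S)\ \le\ \mathrm{cat}(S).
\]
Also, $\mathrm{cat}_0(S)$ is at most the largest $n$ with
$H^n(S;\mathbb Q)\ne0$.

Rational category interacts with homotopy groups through the
\emph{mapping theorem} of F\'elix and Halperin \cite[Thm 28.6]{FHT}: if
$\varphi:S\to T$ induces an injection
$\pi_*(S)\otimes\mathbb Q\to\pi_*(T)\otimes\mathbb Q$, then
$\mathrm{cat}_0(S)\le\mathrm{cat}_0(T)$. Call a fibration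
$S_F\to S\xrightarrow{p}S_B$ \emph{admissible} if all three spaces are in our class
and $p_\#:\pi_*(S)\otimes\mathbb Q\to\pi_*(S_B)\otimes\mathbb Q$ is surjective. Then
$S_F\to S$ is injective on rational homotopy, so
\begin{equation}\label{eq:FH}
\mathrm{cat}_0(S_F)\le\mathrm{cat}_0(S).
\end{equation}
Taking $S_B$ a point gives $S_F=S$, and taking $p$ to be the identity of $S$
gives a point. The conjecture asks for something in between.

\begin{conjecture}[\cite{Source}]\label{conj}
If $2\le\mathrm{cat}_0(S)<\infty$, then there is an admissible fibration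
$S_F\to S\to S_B$ with $1\le\mathrm{cat}_0(S_F)<\mathrm{cat}_0(S)$.
\end{conjecture}

In \cite{Source} the right-hand side is printed as $\mathrm{cat}(S)$, an evident
misprint, since the statement concerns a drop in rational category. Theorem
\ref{thm:A} below refutes both readings.

The simplest examples suggest that the answer is yes. For $n\ge 2$ the inclusion
$\mathbb CP^n\to\mathbb CP^\infty$, made into a fibration, has fiber $S^{2n+1}$,
and it is surjective on rational homotopy because $\mathbb CP^\infty=K(\mathbb
Z,2)$. Here the rational category drops from $n$ to $1$ in one step. The same happens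
whenever the rational category is finite and at least $2$ and there is a top rational
homotopy group.

\begin{proposition}\label{prop:C}
If $2\le\mathrm{cat}_0(S)<\infty$ and $\dim\pi_*(S)\otimes\mathbb Q<\infty$, then
there is an admissible fibration $S_F\to S\to S_B$ with
$\mathrm{cat}_0(S_F)=1$. In particular, the conclusion of Conjecture \ref{conj} holds
for $S$.
\end{proposition}

The hypothesis on $\mathrm{cat}_0(S)$ cannot be dropped: for $S=S^3$ there is no room
for a drop, and for $S=\mathbb CP^\infty$ the only nonzero ideal of rational homotopy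
is $\pi_2(S)\otimes\mathbb Q$, so every rationally nontrivial fiber is rationally
$\mathbb CP^\infty$.

In general, however, the conjecture is false.

\begin{theorem}\label{thm:A}
There is a simply connected CW complex $S$ with finitely many cells in each
dimension, the cofiber of a map between wedges of spheres, with
$\mathrm{cat}(S)=\mathrm{cat}_0(S)=2$, such that every admissible fibration on $S$
with $\mathrm{cat}_0(S_F)\ge1$ has $\mathrm{cat}_0(S_F)=2$. Hence Conjecture
\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $m\ge2$ there is a simply connected CW complex $S$ with finitely many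
cells in each dimension and $\mathrm{cat}_0(S)=m$ such that every admissible
fibration on $S$ with $\mathrm{cat}_0(S_F)\ge1$ has $\mathrm{cat}_0(S_F)=m$.
\end{theorem}

So the conjecture fails for every value $m\ge2$ of the rational category. Our examples
have infinitely many cells; we do not settle the case of finite complexes.

\subsection{The idea}
The homotopy Lie algebra $L_S=\pi_*(\Omega S)\otimes\mathbb Q$ turns fibers into
ideals: the fiber of an admissible fibration has for homotopy Lie algebra an ideal
of $L_S$. So we look for a Lie algebra in which \emph{every} nonzero ideal is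
large. For category two there is a simple test: a space whose homotopy Lie
algebra contains two independent commuting elements of even degree has
$\mathrm{cat}_0\ge 2$ (Lemma \ref{lem:cat1}). An ideal that contains $z$ contains all
brackets $[z,a]$. Hence, for the lower bound, it is enough that $L_S$ is concentrated in
even degrees and that every nonzero homogeneous $z\in L_S$ admits an $a$ with
\[
[z,a]\ne0,\qquad [z,[z,a]]=0 .
\]
We obtain this by adding, for each $z$ in turn, a generator $a$ and the single
relation $[z,[z,a]]=0$. Geometrically, this attaches one cell to a wedge of spheres for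
each $z$, which keeps the category at most two. The point to check is that such a
relation has no further effect on the homotopy Lie algebra.
Section \ref{sec:onestep} does this, first by hand for the complex
$(S^3\vee S^5)\cup e^{10}$, and Section \ref{sec:A} iterates.

For Theorem \ref{thm:B} the commuting pair is replaced by a product of $m$ free Lie
algebras, which is put into every nonzero ideal by amalgamation (Section
\ref{sec:LieB}). The upper bound for the category comes from the homology of the Lie
algebra (Section \ref{sec:upper}), and the lower bound for the fiber needs a geometric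
argument (Section \ref{sec:lower}).

\section{Fibers and ideals}

\subsection{Conventions}
$L_X=\pi_*(\Omega X)\otimes\mathbb Q$ carries the Samelson bracket, so
$(L_X)_{n-1}=\pi_n(X)\otimes\mathbb Q$. $\mathbb L(E)$ is the free graded Lie
algebra on a graded space $E$, $UL$ is the universal enveloping algebra, $\amalg$
is the coproduct (and $\amalg_C$ the pushout over $C$), and
$H_n(L)=\mathrm{Tor}^{UL}_n(\mathbb Q,\mathbb Q)$. A dgl is a differential graded
Lie algebra over $\mathbb Q$. Ideals and subalgebras are graded. An \emph{even Lie
algebra} is a graded Lie algebra over $\mathbb Q$ concentrated in positive even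
degrees; in it no signs occur and $[z,z]=0$ for all $z$.

We use the Poincar\'e--Birkhoff--Witt theorem in the following form.

\medskip
\noindent\textbf{(PBW)} If $K\subset L$ is a graded Lie subalgebra, then $UK\to UL$
is injective and $UL$ is free as a left and as a right $UK$-module. In
particular, if $z\in L$ is a nonzero homogeneous element of even degree, then
$U(\mathbb Qz)=\mathbb Q[z]$, so left and right multiplication by $z$ on $UL$ are
injective.

\begin{lemma}\label{lem:ideal}
Let $S_F\to S\xrightarrow{p}S_B$ be an admissible fibration. Then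
$L_{S_F}\to L_S$ is injective and its image is the ideal $\ker(L_S\to
L_{S_B})$. It is nonzero if $\mathrm{cat}_0(S_F)\ge1$.
\end{lemma}

\begin{proof}
As $p_\#$ is surjective in every degree, the long exact homotopy sequence, tensored
with $\mathbb Q$, splits
into short exact sequences $0\to\pi_*(S_F)\otimes\mathbb Q\to\pi_*(S)\otimes\mathbb
Q\to\pi_*(S_B)\otimes\mathbb Q\to0$. Looped maps induce Lie morphisms, and kernels
of Lie morphisms are ideals. If $L_{S_F}=0$, then $S_F$ is rationally contractible
and $\mathrm{cat}_0(S_F)=0$.
\end{proof}

\subsection{Finite-dimensional rational homotopy}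
When $\pi_*(S)\otimes\mathbb Q$ is finite dimensional, every line in the top rational
homotopy group is a central ideal. We realize such a line as the rational homotopy of a
fiber; finiteness of the category then forces its degree to be odd.

\begin{proof}[Proof of Proposition \ref{prop:C}]
Let $n$ be the top degree with $\pi_n(S)\otimes\mathbb Q\ne0$; it exists because
$\mathrm{cat}_0(S)\ne0$. Let $\mathbb Z\subset\pi_n(S)$ be an infinite cyclic
direct summand. Push the $k$-invariant of the Postnikov section $S_{\le n}\to
S_{\le n-1}$ forward along $\pi_n(S)\to\pi_n(S)/\mathbb Z$. This gives a space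
$S_B$ over $S_{\le n-1}$ and a map $S_{\le n}\to S_B$ over $S_{\le n-1}$ inducing
$\pi_n(S)\to\pi_n(S)/\mathbb Z$ on $\pi_n$. The space $S_B$ is simply connected with
finitely generated homotopy groups, so up to homotopy it is in our class.

The composite $S\to S_{\le n}\to S_B$ is surjective on all homotopy groups. It is
an isomorphism on $\pi_i$ for $i<n$, its kernel on $\pi_n$ is $\mathbb Z$, and
$\pi_i(S_B)=0$ for $i>n$. So its homotopy fiber $S_F$ has $\pi_i(S_F)=0$ for
$i<n$, $\pi_n(S_F)=\mathbb Z$, and $\pi_i(S_F)=\pi_i(S)$ for $i>n$. These last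
groups are finite, being finitely generated and rationally zero. As $n\ge2$,
$S_F$ is simply connected with finitely generated homotopy groups, hence in our
class up to homotopy, and rationally it is $K(\mathbb Q,n)$. By \eqref{eq:FH},
$\mathrm{cat}_0(S_F)\le\mathrm{cat}_0(S)<\infty$. For even $n$ the space
$K(\mathbb Q,n)$ has infinite cup length, so $n$ is odd. Then $S_F$ is rationally
$S^n$ and $\mathrm{cat}_0(S_F)=1<\mathrm{cat}_0(S)$.
\end{proof}

\subsection{A test for category at least two}

\begin{lemma}\label{lem:cat1}
Let $F$ be a simply connected space of finite type with $\mathrm{cat}_0(F)\le1$.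
Then $L_F$ contains no linearly independent homogeneous elements $z,c$ of even
degree with $[z,c]=0$.
\end{lemma}

\begin{proof}
By Ganea's characterization, $\mathrm{cat}(F_{\mathbb Q})\le1$ means that the
evaluation map $\Sigma\Omega F_{\mathbb Q}\to F_{\mathbb Q}$ has a homotopy section.
Put $Y=\Omega F_{\mathbb Q}$, which is connected. Looping the section embeds $L_F$
as a Lie subalgebra of $L_{\Sigma Y}$. By the theorems of Milnor--Moore and
Bott--Samelson,
\[
R:=UL_{\Sigma Y}=H_*(\Omega\Sigma Y;\mathbb Q)=T(E),\qquad E=\tilde H_*(Y;\mathbb Q),
\]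
is a tensor algebra, so $\mathbb Q$ has the $R$-free resolution
\[
0\to R\otimes E\to R\to\mathbb Q\to0 .
\]
Suppose $z,c\in L_F$ are independent, homogeneous of even degree, and commute.
They span an abelian subalgebra $K$ of $L_{\Sigma Y}$ with $UK=\mathbb Q[z,c]$. By
(PBW) the displayed resolution is $UK$-free, so $\mathrm{Tor}_2^{\mathbb
Q[z,c]}(\mathbb Q,\mathbb Q)=0$. But by the Koszul resolution this group is
$\Lambda^2\langle z,c\rangle\ne0$, a contradiction.
\end{proof}

Thus, if every nonzero ideal of $L_S$ contains such a pair, then
$\mathrm{cat}_0(S_F)\ge2$ for every admissible fibration on $S$ with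
$\mathrm{cat}_0(S_F)\ge1$.

\section{Free Lie algebras and coproducts}

We collect some standard facts.

\begin{lemma}\label{lem:UH}
\textup{(a)} For every dgl $A$ the natural map $UH(A)\to H(UA)$ is an
isomorphism.

\textup{(b)} For every complex $P$, with the induced differential on $\mathbb
L(P)$, the natural map $\mathbb L(H(P))\to H(\mathbb L(P))$ is an isomorphism.
\end{lemma}

\begin{proof}
(a) Let $\mathcal S A$ be the graded symmetric algebra. Symmetrization $\mathcal
SA\to UA$ is an isomorphism of complexes by PBW, $H(\mathcal SA)=\mathcal S(H(A))$ in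
characteristic $0$, and symmetrization (for $A$ and for $H(A)$) is compatible with the
natural map.

(b) Since $U\mathbb L(P)=T(P)$, consider
\[
T(H(P))=U\mathbb L(H(P))\to UH(\mathbb L(P))\xrightarrow{\ \cong\ }H(U\mathbb
L(P))=H(T(P)),
\]
whose second map is the isomorphism of (a). The composite is the K\"unneth
isomorphism, so the first map is an isomorphism. Finally, a Lie morphism $\varphi:L'\to L$
with $U\varphi$ an isomorphism is an isomorphism: it is injective because
$L'\subset UL'$, and surjective because by PBW a proper subalgebra $K\subset L$ has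
$UK\ne UL$.
\end{proof}

\begin{lemma}\label{lem:E}
\textup{(a)} For a graded Lie algebra $A$ and a graded space $E$,
\[
A\amalg\mathbb L(E)=\mathbb L(UA\otimes E)\rtimes A ,
\]
where $A$ acts on $UA\otimes E$ by left multiplication and $u\otimes e$
corresponds to $\mathrm{ad}(u)(e)$.

\textup{(b)} Let $A$ be a dgl and let $d$ be a differential on
$A'=A\amalg\mathbb L(E)$ that extends the one on $A$ and preserves the kernel of the
retraction $A'\to A$, $E\mapsto0$. Then this kernel is $\mathbb L(UA\otimes E)$,
$A'=\mathbb L(UA\otimes E)\rtimes A$ as dgls, and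
\[
d(\mathrm{ad}(u)e)=\mathrm{ad}(du)e+(-1)^{|u|}\mathrm{ad}(u)(de).
\]

\textup{(c)} In $\mathbb L(p,q)$ with $|p|$ even, the elements
$\mathrm{ad}(p)^kq$, $k\ge0$, freely generate a free Lie subalgebra.
\end{lemma}

\begin{proof}
(a) We verify the universal property. Let $A\to D$ be a Lie morphism and $E\to D$ a
linear map. Through $\mathrm{ad}$, $D$ is a $UA$-module. The $UA$-linear extension
$UA\otimes E\to D$ extends to a Lie morphism $\mathbb L(UA\otimes E)\to D$, which is
$A$-equivariant because it is so on generators. Hence it defines a morphism on the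
semidirect product. It is unique because $u\otimes e=\mathrm{ad}(u)(e)$ there, so
that $A$ and $E$ generate.

(b) The kernel is read off from (a), and the formula holds because $A'$ is a
differential graded $UA$-module through $\mathrm{ad}$.

(c) Apply (a) to $\mathbb L(p)\amalg\mathbb L(q)$: as $|p|$ is even, $\mathbb
L(p)=\mathbb Qp$ and $U(\mathbb Qp)=\mathbb Q[p]$.
\end{proof}

\section{Adding one relation}\label{sec:onestep}

\subsection{The smallest case}\label{ssec:small}
Start with $L_0=\mathbb Qx$, $|x|=2$, the homotopy Lie algebra of $S^3$. We want an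
element $a$ with $[x,a]\ne0$ and $[x,[x,a]]=0$. Take $|a|=4$ and the dgl
\[
A_1=(\mathbb L(x,a,w),d),\qquad dx=da=0,\quad dw=[x,[x,a]],\quad |w|=9 .
\]
This is a Lie model of $S_1=(S^3\vee S^5)\cup_f e^{10}$, where $f:S^9\to S^3\vee
S^5$ is the iterated Whitehead product representing $[x,[x,a]]$ up to sign (see
Section \ref{ssec:space} for Lie models of such cofibers).

By Lemma \ref{lem:E}, $A_1=\mathbb L(P)\rtimes\mathbb Qx$, where $P$ has basis
$x^ka,\ x^kw$ ($k\ge0$), with $x^ka=\mathrm{ad}(x)^ka$ and
$x^kw=\mathrm{ad}(x)^kw$, and
\[
d(x^ka)=0,\qquad d(x^kw)=x^{k+2}a .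
\]
So all $x^kw$ are used up in killing $x^2a,x^3a,\dots$, and $H(P)$ has basis $a$
and $c=xa=[x,a]$. By Lemma \ref{lem:UH}(b),
\[
L_{S_1}=H(A_1)=\mathbb L(a,c)\rtimes\mathbb Qx,\qquad [x,a]=c,\quad [x,c]=0 .
\]
The homology is still concentrated in even degrees: the new generator $w$ has
produced nothing except the relation we wanted. The elements $x$ and $c$ commute, so
$\mathrm{cat}_0(S_1)\ge2$ by Lemma \ref{lem:cat1}. As $S_1$ is the cofiber of a map
between wedges of spheres, $\mathrm{cat}_0(S_1)=2$.

\begin{example}
$S_1$ itself is not a counterexample. Let $S_1\to K(\mathbb Z,3)$ represent a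
generator of $H^3(S_1;\mathbb Z)=\mathbb Z$. It is surjective on homotopy, so its fiber
is simply connected with finitely generated homotopy groups, and the map, made into a
fibration, is admissible. Up to a nonzero scalar it is modeled by
the surjection $A_1\to\mathbb Qx$, $a,w\mapsto0$, and so its fiber is modeled by the
kernel $\mathbb L(P)$. The
inclusion of the span of $a,xa$ into $P$ is a quasi-isomorphism, hence so is
$\mathbb L(a,c)\to\mathbb L(P)$ by Lemma \ref{lem:UH}(b), where $\mathbb L(a,c)$ has
zero differential. So the fiber is rationally $S^5\vee S^7$, of rational category $1$.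
\end{example}

The example shows what is still missing. An ideal that contains $x$ contains the
commuting pair $x,c$, but the ideal $\mathbb L(a,c)$ avoids $x$ and is free. We
must do for every element $z$ what we have done for $x$.

\subsection{The general step}
The essential property of $x$ in the computation above is that multiplication by $x^2$
on $\mathbb Q[x]=U(\mathbb Qx)$ is injective. By (PBW) the same holds for every nonzero
homogeneous element of even degree in any graded Lie algebra. It is here that evenness matters:
for $z$ of odd degree with $[z,z]=0$ one has $[z,[z,a]]=0$ already, and attaching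
$w$ along $0$ would only create a new class.

\begin{lemma}\label{lem:step}
Let $A=(\mathbb L(V\oplus W),d)$ be a dgl, with $V$ and $W$ of finite type in
positive degrees, $dV=0$ and $dW\subset\mathbb L(V)$. Suppose that $L=H(A)$ is
an even Lie algebra of finite type and that $\mathbb L(V)\to L$ is surjective. Let
$z\in L$ be nonzero and homogeneous, let $\tilde z\in\mathbb L(V)$ be homogeneous and
represent $z$, and let $e>0$ be even. Put
\[
A'=A\amalg\mathbb L(a,w),\qquad |a|=e,\quad da=0,\quad dw=[\tilde z,[\tilde z,a]].
\]
Then, with $M=(UL/ULz^2)\cdot a$ and $L$ acting on $M$ by left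
multiplication,
\[
H(A')=\mathbb L(M)\rtimes L .
\]
Consequently:
\begin{enumerate}
\item[(i)] $H(A')$ is an even Lie algebra of finite type, generated by $L$ and $a$;
the map $L\to H(A')$ is injective, and it is an isomorphism in degrees $<e$;
\item[(ii)] $c:=[z,a]\in H(A')$ satisfies $c\ne0$ and $[z,c]=0$;
\item[(iii)] $A'=(\mathbb L(V'\oplus W'),d)$ with $V'=V\oplus\mathbb Qa$,
$W'=W\oplus\mathbb Qw$ again satisfies the hypotheses on $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
The element $dw$ is a cycle because $d=0$ on $\mathbb L(V')$. The differential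
preserves the kernel of the retraction $A'\to A$, $a,w\mapsto0$. By Lemma
\ref{lem:E}(b) this kernel is $\mathbb L(P)$ with $P=UA\otimes\langle a,w\rangle$,
and, since $[\tilde z,[\tilde z,a]]=\tilde z^2\otimes a$,
\[
d(u\otimes a)=du\otimes a,\qquad
d(u\otimes w)=du\otimes w+(-1)^{|u|}u\tilde z^{\,2}\otimes a .
\]
So $P$ is a subcomplex and $d$ on $\mathbb L(P)$ is induced from $P$.

By Lemma \ref{lem:UH}(a), $H(UA)=UL$. The exact sequence $0\to UA\otimes a\to P\to
UA\otimes w\to0$ therefore has as connecting map, up to sign, right multiplication
by $z^2$ on $UL$, which is injective by (PBW). Hence $H(P)$ is its cokernel, namely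
$M$. Lemma \ref{lem:UH}(b) gives $H(\mathbb L(P))=\mathbb L(M)$, and since
$A'=\mathbb L(P)\rtimes A$ as dgls, $H(A')=\mathbb L(M)\rtimes L$.

(i) $M$ is of finite type and concentrated in even degrees $\ge e$, and
$M=UL\cdot a$ is generated by $a$ under the action of $L$.

(ii) $c$ is the class of $z\cdot a$ in $M$. Nonzero homogeneous elements of $ULz^2$ have
degree at least $2|z|>|z|$, and $z\ne0$ in $UL$, so $z\notin ULz^2$ and $c\ne0$. Also
$[z,c]=z^2\cdot a=0$.

(iii) The image of $\mathbb L(V')\to H(A')$ contains $L$ and $a$, so it is
everything by (i). The other hypotheses are clear from (i) and the construction.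
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

\subsection{Bookkeeping}\label{ssec:book}
We shall build increasing sequences $L_0\subset L_1\subset\cdots$ of nonzero Lie
algebras of finite type, treating at stage $j$ an element $z_j\in L_j$, so that in the
end every nonzero homogeneous element is treated. Fix a bijection
$\beta:\mathbb N\to\mathbb N\times\mathbb N$ such that the first coordinate of
$\beta(j)$ is at most $j$; the enumeration along antidiagonals does this. As
soon as $L_i$ is built, list its nonzero homogeneous elements as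
$z_{i,0},z_{i,1},\dots$. This is possible since $L_i$ is nonzero and countable. Put
$z_j:=z_{\beta(j)}\in L_j$. Every nonzero homogeneous element of $\bigcup_jL_j$ is
then some $z_j$.

\subsection{The Lie algebra}
Let $A_0=\mathbb L(V_0)$ with $V_0=\mathbb Qx$, $|x|=2$, $W_0=0$, so
$L_0=H(A_0)=\mathbb Qx$. Given $A_j$, apply Lemma \ref{lem:step} with $z=z_j$ and
$e=2j+4$. This gives $A_{j+1}=A_j\amalg\mathbb L(a_j,w_j)$ with
\[
|a_j|=2j+4,\qquad dw_j=r_j:=[\tilde z_j,[\tilde z_j,a_j]]\in\mathbb L(V_{j+1}),
\qquad |w_j|=2|z_j|+2j+5,
\]
and $L_j\subset L_{j+1}=H(A_{j+1})$.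

Let $V=\bigcup V_j$, $W=\bigcup W_j$ and $A=\bigcup A_j=(\mathbb L(V\oplus W),d)$.
The degrees above show that $V$ and $W$ are of finite type. Homology commutes with
directed unions and the maps $L_j\to L_{j+1}$ are injective, so $L:=H(A)=\bigcup L_j$.
It is even, and it is of finite type
because $L_j\to L_{j+1}$ is an isomorphism in degrees $<2j+4$. By Lemma
\ref{lem:step}(ii) and the bookkeeping:
\begin{equation}\label{eq:star}
\parbox{0.82\textwidth}{for every nonzero homogeneous $z\in L$ there is a homogeneous
$a\in L$ of positive even degree such that $c=[z,a]\ne0$ and $[z,c]=0$.}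
\end{equation}

\subsection{The space}\label{ssec:space}
Let $T=S^3\vee\bigvee_jS^{2j+5}$, so that $L_T=\mathbb L(V)$. A nonzero integer
multiple of $r_j\in\mathbb L(V)=\pi_*(\Omega T)\otimes\mathbb Q$ is represented by a map
$f_j:S^{|w_j|}\to T$, which we take cellular. Rescale each $w_j$ so that $dw_j$ is this
multiple; this does not change $A$ up to isomorphism. Let $S$ be the cofiber of
\[
f=(f_j):\ \bigvee_jS^{|w_j|}\to T .
\]
It is simply connected, with cells of dimensions $0$, $3$, $2j+5$ and
$2|z_j|+2j+6$, so there are finitely many in each dimension. A cofiber has category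
at most one more than the target of the map, so
$\mathrm{cat}(S)\le\mathrm{cat}(T)+1\le2$.

The dgl $A$ is a Lie model of $S$; this is the cell-attachment theorem
\cite[\S24(d)]{FHT}. We recall the reason. By Quillen's theorem the rational homotopy theory of
simply connected spaces is equivalent to the homotopy theory of dgls concentrated in
positive degrees, and homotopy pushouts correspond to homotopy pushouts. The map $f$ is
modeled by
\[
(\mathbb L(s^{-1}W),0)\to(\mathbb L(V),0),\qquad s^{-1}w_j\mapsto dw_j,
\]
where $s^{-1}$ lowers degrees by one. Its homotopy cofiber is the pushout along the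
cofibration of $\mathbb L(s^{-1}W)$ into the acyclic dgl $\mathbb L(s^{-1}W\oplus W)$,
$dw=s^{-1}w$, and this pushout is $A$. Hence $L_S\cong H(A)=L$ as graded Lie algebras.

\subsection{Conclusion}
Since $L\neq 0$, \eqref{eq:star} provides nonzero commuting elements $z,c$ of $L_S=L$ of
even degree. They are independent because $|c|>|z|$. Lemma \ref{lem:cat1} gives
$\mathrm{cat}_0(S)\ge2$, so
$2\le\mathrm{cat}_0(S)\le\mathrm{cat}(S)\le2$.

Let $S_F\to S\to S_B$ be admissible with $\mathrm{cat}_0(S_F)\ge1$. By Lemma
\ref{lem:ideal}, $L_{S_F}$ is a nonzero ideal of $L$; this is where surjectivity of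
$p_\#$ is used. Pick $0\ne z\in L_{S_F}$ homogeneous, and $a,c$ as in
\eqref{eq:star}. Then $z$ and $c=[z,a]$ both lie in $L_{S_F}$; they are independent,
of even degree, and commute. By Lemma \ref{lem:cat1}, $\mathrm{cat}_0(S_F)\ge2$,
and by \eqref{eq:FH}, $\mathrm{cat}_0(S_F)\le2$. This proves Theorem \ref{thm:A}.
\qed

\section{Category $m$: a Lie algebra with large ideals}\label{sec:LieB}

From now on fix $m\ge2$. In category two, the upper bound came from a
cofiber and the lower bound from Lemma \ref{lem:cat1}. Both have to be replaced. For
the upper bound we shall arrange $H_n(L)=0$ for $n>m$ and take the space whose minimal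
model is the cochain algebra of $L$. For the lower bound we put into every nonzero ideal
a product of $m$ free Lie algebras on two generators each. Why an abelian subalgebra
of rank $m$ is not enough for our argument will appear in Section
\ref{sec:lower}.

The product is inserted by amalgamation: we identify a bracket $[z,a]$ with an
element of a product of free Lie algebras. So we must control the homology of
amalgams.

\begin{lemma}\label{lem:amalg}
Let $A,B$ be nonzero even Lie algebras of finite type with a common Lie subalgebra
$C$, which is $0$ or $\mathbb Qz$ with $z\ne0$ homogeneous. Let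
$L'=A\amalg_CB$. Then $A\to L'$ and $B\to L'$ are injective. If
$H_n(A)=H_n(B)=0$ for all $n>m$, then $H_n(L')=0$ for all $n>m$.
\end{lemma}

\begin{proof}
\emph{Injectivity.} Since $U$ is a left adjoint, $R:=UL'=UA\amalg_{UC}UB$ is a pushout
of algebras. Forget the grading. By (PBW) and finite type, the infinite direct sums
$(UA)^{(\mathbb N)}$ and $(UB)^{(\mathbb N)}$ are both free left $UC$-modules of
countably infinite rank. Choose a $UC$-isomorphism between them. Through it,
$(UB)^{(\mathbb N)}$ becomes a $UA$-module as well as a $UB$-module, with the same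
underlying $UC$-structure, hence an $R$-module. Both $UA$ and $UB$ act faithfully on
it, so $UA\to R$ and $UB\to R$ are injective, and therefore $A,B\subset L'$. By
(PBW), $R$ is free as a right module over $UA$, $UB$ and $UC$.

\emph{A short exact sequence.} Let $I(\cdot)$ denote augmentation ideals and $IR$
that of $R$. We claim that
\begin{equation}\label{eq:MV}
0\to R\otimes_{UC}I(UC)\to R\otimes_{UA}I(UA)\oplus R\otimes_{UB}I(UB)\to IR\to0
\end{equation}
is exact, where the first map has as components the natural map and the negative of the
natural map. Let $X$ be a left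
$R$-module. Elements $\varphi\in\mathrm{Hom}_R(IR,X)$ correspond to derivations
$D:R\to X$, that is, linear maps with
\[
D(rs)=rD(s)+\varepsilon(s)D(r),
\]
by $D(r)=\varphi(r-\varepsilon(r))$, because
$rs-\varepsilon(rs)=r(s-\varepsilon(s))+\varepsilon(s)(r-\varepsilon(r))$. Such $D$
correspond in turn to algebra maps of the form
\[
r\mapsto\begin{pmatrix}r&D(r)\\0&\varepsilon(r)\end{pmatrix}
\]
from $R$ to triangular matrices with entries in $R$, $X$ and $\mathbb Q$. By the
universal property of the pushout $R$, these are the pairs of derivations $UA\to X$,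
$UB\to X$ that agree on $UC$. Derivations $UA\to X$ are
$\mathrm{Hom}_{UA}(I(UA),X)=\mathrm{Hom}_R(R\otimes_{UA}I(UA),X)$, and likewise for
$B$ and $C$. So $\mathrm{Hom}_R(-,X)$ turns \eqref{eq:MV} without its left-hand zero
into a left exact sequence, for every $X$. This means that \eqref{eq:MV} is exact
except possibly at the left. There the composite
\[
R\otimes_{UC}I(UC)\to R\otimes_{UA}I(UA)\to R\otimes_{UA}UA=R
\]
equals $R\otimes_{UC}I(UC)\to R\otimes_{UC}UC=R$, which is injective because $R$ is
flat over $UC$. So the left map is injective.

\emph{Homology.} Apply $\mathrm{Tor}^R(\mathbb Q,-)$ to \eqref{eq:MV}. For $k\ge1$,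
\[
\mathrm{Tor}^R_k(\mathbb Q,R\otimes_{UA}I(UA))=\mathrm{Tor}^{UA}_k(\mathbb
Q,I(UA))=H_{k+1}(A),
\]
as $R$ is flat over $UA$; the same holds for $B$ and $C$, and
$\mathrm{Tor}^R_k(\mathbb Q,IR)=H_{k+1}(L')$. Hence for $n\ge3$ the sequence
\[
H_n(A)\oplus H_n(B)\to H_n(L')\to H_{n-1}(C)
\]
is exact. If $n>m$, then $n\ge3$ since $m\ge2$, the left term vanishes by
hypothesis, and $H_{n-1}(C)=0$ since $H_k(C)=0$ for $k\ge2$.
\end{proof}

\begin{remark}
The hypothesis $m\ge2$ is needed. Let $A=\mathbb L(a,b)$ and $B=\mathbb L(a',b')$, on
generators of positive even degrees with $|a|+|b|=|a'|+|b'|$,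
amalgamated along $[a,b]=[a',b']$. The same long exact sequence contains $H_2(L')\to
H_1(C)\to H_1(A)\oplus H_1(B)$, whose second map is zero because the amalgamated
element is a bracket on both sides. So $H_2(L')$ maps onto $H_1(C)\ne0$, although
$H_n(A)=H_n(B)=0$ for $n>1$.
\end{remark}

\subsection*{Construction of $L$}
Let $L_0=\mathbb Qx$ with $|x|=2$. Suppose $L_j\ne0$ is a finitely generated even Lie
algebra with $H_n(L_j)=0$ for $n>m$. Let $z=z_j\in L_j$ be given by the bookkeeping of
Section \ref{ssec:book}, and put $e=2j+4$. In $L_j\amalg\mathbb L(a)$ with $|a|=e$, the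
element $z':=[z,a]$ corresponds to $z\otimes a$ under Lemma \ref{lem:E}(a), so
$z'\ne0$. Let
\[
G=\prod_{i=1}^m\mathbb L(y_i,b_i),\quad |y_i|=|z'|,\ |b_i|=e,\qquad
\zeta=\sum_{i=1}^my_i\in G,
\]
\[
L_{j+1}=(L_j\amalg\mathbb L(a))\amalg_{z'=\zeta}G .
\]
Each $\mathbb L(y_i,b_i)$ has no homology above degree $1$, so $H_n(G)=0$ for $n>m$
by the K\"unneth theorem. Lemma \ref{lem:amalg}, applied first with $C=0$ (and
$\mathbb L(a)=\mathbb Qa$) and then with $C=\mathbb Qz'\cong\mathbb Q\zeta$, shows that
\[
L_j\subset L_{j+1}\supset G,\qquad H_n(L_{j+1})=0\ \text{ for }n>m .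
\]
Clearly $L_{j+1}$ is even and finitely generated, hence of finite type. All new
generators have degree at least $e=2j+4$, so $L_j$ and $L_{j+1}$ agree in degrees
$<2j+4$. Hence $L:=\bigcup_jL_j$ is even and of finite type, and $H_n(L)=0$ for
$n>m$, since $\mathrm{Tor}$ commutes with directed unions.

\begin{lemma}\label{lem:bigideal}
Every nonzero ideal $I$ of $L$ contains a subalgebra $K=K_1\times\dots\times K_m$,
where $K_i=\mathbb L(p_i,q_i)$ is free on two generators of even degree.
\end{lemma}

\begin{proof}
Let $0\ne z\in I$ be homogeneous; by the bookkeeping $z=z_j$ for some $j$. In the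
notation of stage $j$, $z'=[z,a]=\sum_ky_k\in I$. Since $[y_k,b_i]=0$ for $k\ne i$,
bracketing with $b_i$ isolates one factor:
\[
p_i:=[z',b_i]=[y_i,b_i]\in I,\qquad q_i:=[p_i,b_i]\in I .
\]
Here $p_i=-\mathrm{ad}(b_i)y_i$ and $q_i=\mathrm{ad}(b_i)^2y_i$. By Lemma
\ref{lem:E}(c) they freely generate a free subalgebra $K_i\subset\mathbb
L(y_i,b_i)$. The $K_i$ lie in different factors of $G\subset L$, so together they
generate their product, which lies in $I$.
\end{proof}

\section{Category $m$: the space and the upper bound}\label{sec:upper}

Let $(\Lambda Z,d)=C^*(L)$ be the Chevalley--Eilenberg cochain algebra: $\Lambda Z$ is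
the free graded commutative algebra on $Z$, $Z^n$ is dual to $L_{n-1}$, and
$d:Z\to\Lambda^2Z$ is dual to the bracket. As $L$ is of finite type and lives in
degrees $\ge2$, $\Lambda Z$ is a minimal Sullivan algebra of finite type with
$Z=Z^{\ge3}$ and $dZ^n\subset\Lambda Z^{<n}$. Write $\Lambda^nZ$ for the part of word
length $n$. Since $d(\Lambda^nZ)\subset\Lambda^{n+1}Z$,
cohomology is graded by word length, and the part of word length $n$ is dual to
$H_n(L)$.

\subsection{Realization}
We realize $\Lambda Z$ by a space in our class. Inductively let $X_{n-1}$ be simply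
connected with finitely generated homotopy groups that vanish above degree $n-1$, and
with minimal model $\Lambda Z^{<n}$; start with a point. Choose a basis of $Z^n$. After
its elements $z$ are multiplied by suitable nonzero integers, the classes
\[
[dz]\in H^{n+1}(X_{n-1};\mathbb Q)=H^{n+1}(X_{n-1};\mathbb Z)\otimes\mathbb Q
\]
come from integral classes. Let $X_n\to X_{n-1}$ be the principal fibration with fiber
$K(\mathbb Z^{\dim Z^n},n)$ and these $k$-invariants. Its total space has minimal model
$\Lambda Z^{<n}\otimes\Lambda Z^n$. Let $S$ be a CW approximation of the inverse limit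
of this tower. It is simply connected with finitely generated homotopy groups, so it
may be taken with finitely many cells in each dimension, and its minimal model is
$\Lambda Z$. The homotopy Lie algebra is read off from the quadratic part of $d$
\cite[Thm 21.6]{FHT}, so $L_S\cong L$.

\subsection{The bound $\mathrm{cat}_0(S)\le m$}
We use the F\'elix--Halperin characterization: let
\[
\Lambda Z\to\Lambda Z\otimes\Lambda Q\xrightarrow{\ \simeq\ }\Lambda Z/\Lambda^{>m}Z
\]
be a relative Sullivan model of the projection; then $\mathrm{cat}_0(S)\le m$ if and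
only if there is a morphism $\Lambda Z\otimes\Lambda Q\to\Lambda Z$ that is the
identity on $\Lambda Z$. We find it by comparing $\Lambda Z/\Lambda^{>m}Z$ with a
slightly smaller quotient that is quasi-isomorphic to $\Lambda Z$.

Let $D\subset\Lambda^mZ$ be a graded complement of $\ker(d|_{\Lambda^mZ})$, and let
\[
J=D\oplus\Lambda^{>m}Z .
\]
This is an ideal, since $Z\cdot D\subset\Lambda^{>m}Z$, and it is $d$-stable. It is
acyclic. Indeed, the word-length components of a cocycle in $J$ are cocycles. The
component in $D$ is zero, because $d$ is injective on $D$. Because cohomology vanishes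
in word lengths $>m$, the component in $\Lambda^{m+1}Z$ lies in $d(\Lambda^mZ)=dD$, and
the component in $\Lambda^{n+1}Z$, $n>m$, lies in $d(\Lambda^nZ)$, where
$\Lambda^nZ\subset J$. Hence $\pi:\Lambda Z\to\Lambda Z/J$ is a surjective
quasi-isomorphism, and it factors through $\Lambda Z/\Lambda^{>m}Z$. The composite
\[
\Lambda Z\otimes\Lambda Q\to\Lambda Z/\Lambda^{>m}Z\to\Lambda Z/J
\]
restricts to $\pi$ on $\Lambda Z$. As $\Lambda Z\to\Lambda Z\otimes\Lambda Q$ is a
relative Sullivan algebra and $\pi$ is a surjective quasi-isomorphism, the composite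
lifts through $\pi$ to a morphism $\Lambda Z\otimes\Lambda Q\to\Lambda Z$ extending the
identity of $\Lambda Z$. So $\mathrm{cat}_0(S)\le m$.

\section{Category $m$: the lower bound for every fiber}\label{sec:lower}

\subsection{The difficulty, and the case $m=2$}
Let $S_F\to S\xrightarrow{p}S_B$ be admissible with $\mathrm{cat}_0(S_F)\ge1$. We
want a map into $(S_F)_{\mathbb Q}$, injective on rational homotopy, from a space of
rational cup length $m$; then the mapping theorem applies. A subalgebra
$K\subset L_{S_F}$ as in Lemma \ref{lem:bigideal} will give a map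
$\nu:N=\prod_iN_i\to S_{\mathbb Q}$, each $N_i$ a wedge of two spheres, whose image on
rational homotopy is $K$. It lifts to the fiber if $g=p_{\mathbb Q}\nu$ is
null-homotopic. But we only know that $g$ is zero on homotopy groups. This
is not enough: the pinch map $S^3\times S^3\to S^6$ is zero on rational
homotopy groups but not in rational homology.

The remedy is to precompose with a map that is injective on rational homotopy and yet
kills the obstruction. Consider $m=2$ and $g:N_1\times N_2\to B$ with $\pi_*(g)=0$. On
the wedge $N_1\vee N_2$, itself a wedge of spheres, $g$ is null, so $g$ factors up to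
homotopy through $N_1\wedge N_2$. Let $h_i:N_i'\to N_i$ be maps with $\Sigma
h_i\simeq*$. Then $g\circ(h_1\times h_2)$ factors up to homotopy through
$h_1\wedge h_2=(1_{N_1}\wedge h_2)(h_1\wedge1)$. Since $N_1=\Sigma X'$ is a suspension,
\[
1_{N_1}\wedge h_2=1_{X'}\wedge\Sigma h_2\simeq* ,
\]
and so $g\circ(h_1\times h_2)\simeq*$.

This is why we need two generators per factor. For an abelian subalgebra of rank $m$
the factors $N_i$ would be single odd spheres, and a rationally nontrivial self-map of
an odd sphere has nonzero degree and is never stably trivial. A wedge of two spheres,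
on the other hand, receives Whitehead products, which are stably trivial and can be
injective on rational homotopy. For general $m$ one climbs through the filtration of
the product by fat wedges, and each step costs one such map.

\begin{lemma}\label{lem:kill}
For $0\le k\le m-1$ let $N^{(k)}=\prod_{i=1}^mN^{(k)}_i$, where each $N^{(k)}_i$ is a
wedge of two spheres of dimension $\ge3$. For $1\le k\le m-1$ let
$h^{(k)}=\prod_ih^{(k)}_i:N^{(k)}\to N^{(k-1)}$ with pointed maps
$h_i^{(k)}:N^{(k)}_i\to N^{(k-1)}_i$ such that $\Sigma h_i^{(k)}\simeq*$. If $B$ is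
simply connected and $g:N^{(0)}\to B$ induces $0$ on $\pi_*$, then
\[
g\circ h^{(1)}\circ\cdots\circ h^{(m-1)}\simeq* .
\]
\end{lemma}

\begin{proof}
For $N=\prod_iN_i$ let $F_kN\subset N$ be the set of points with at most $k$
coordinates different from the base point. Put $g_k=g\,h^{(1)}\cdots h^{(k)}$, so
$g_0=g$. We show by induction on $k$ that
\[
g_k|_{F_{k+1}N^{(k)}}\simeq* .
\]
For $k=m-1$ this is the claim, since $F_mN=N$. For $k=0$, $F_1N^{(0)}$ is a wedge of
spheres and $\pi_*(g)=0$.

Let $1\le k\le m-1$. By induction $g_{k-1}$ is null on $F_kN^{(k-1)}$, so by the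
homotopy extension property $g_{k-1}|_{F_{k+1}N^{(k-1)}}$ factors up to homotopy
through
\[
F_{k+1}N^{(k-1)}/F_kN^{(k-1)}=\bigvee_{|T|=k+1}\ \bigwedge_{i\in T}N_i^{(k-1)},
\]
where $T$ runs over subsets of $\{1,\dots,m\}$. As a product of pointed maps,
$h^{(k)}$ preserves the filtrations $F_\bullet$. So $g_k|_{F_{k+1}N^{(k)}}$ factors
up to homotopy through
\[
\bigvee_{|T|=k+1}\ \bigwedge_{i\in T}h_i^{(k)}:\
\bigvee_{|T|=k+1}\ \bigwedge_{i\in T}N^{(k)}_i\to
\bigvee_{|T|=k+1}\ \bigwedge_{i\in T}N^{(k-1)}_i .
\]
Fix $T$ and choose $i_0\in T$. Then $\bigwedge_{i\in T}h_i^{(k)}$ factors through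
$1_X\wedge h_{i_0}^{(k)}$ with $X=\bigwedge_{i\in T\setminus\{i_0\}}N_i^{(k-1)}$. As
$|T|=k+1\ge2$, $X$ is a nonempty smash product of wedges of spheres of dimension
$\ge3$, hence a suspension $\Sigma X'$, and
$1_X\wedge h^{(k)}_{i_0}=1_{X'}\wedge\Sigma h^{(k)}_{i_0}\simeq*$. So the displayed map
is null-homotopic, and so is $g_k|_{F_{k+1}N^{(k)}}$.
\end{proof}

\subsection{Proof of Theorem \ref{thm:B}}
Let $L$ and $S$ be as in Sections \ref{sec:LieB} and \ref{sec:upper}, and let
$S_F\to S\xrightarrow{p}S_B$ be admissible with $\mathrm{cat}_0(S_F)\ge1$. By Lemma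
\ref{lem:ideal}, $L_{S_F}$ is a nonzero ideal of $L$, so by Lemma
\ref{lem:bigideal} it contains some $K=\prod_i\mathbb L(p_i,q_i)$.

\smallskip
\emph{The map $\nu$.} Let $N_i^{(0)}=S^{|p_i|+1}\vee S^{|q_i|+1}$, a wedge of odd
spheres of dimension $\ge3$, and $N^{(0)}=\prod_iN_i^{(0)}$. We claim that
$C^*(\mathbb L(p_i,q_i))$ is the minimal model of $N_i^{(0)}$. Write it as $(\Lambda
Y,d)$. Its cohomology is dual to $H_*(\mathbb L(p_i,q_i))=\mathbb Q\oplus\langle
p_i,q_i\rangle$ and lies in word lengths $\le1$. The cocycles in $Y$ are the
functionals vanishing on brackets, that is, the dual of $\langle p_i,q_i\rangle$ with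
degrees raised by one. Choose a graded linear projection $\rho$ of $Y$ onto these
cocycles, and
map $\Lambda Y$ to $\mathbb Q\oplus\ker(d|_Y)$, with zero products on $\ker(d|_Y)$ and
zero differential, by $1\mapsto1$, by $\rho$ on $Y$, and by $0$ on $\Lambda^{\ge2}Y$. This
is a morphism because $dY\subset\Lambda^2Y$, and it is a quasi-isomorphism. Its
target is $H^*(N_i^{(0)};\mathbb Q)$. As wedges of spheres are formal, the claim
follows. Hence $C^*(K)=\bigotimes_iC^*(\mathbb L(p_i,q_i))$ is the minimal model of
$N^{(0)}$.

The restriction $C^*(L)\to C^*(K)$ is realized by a map $\nu:N^{(0)}\to S_{\mathbb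
Q}$, which on rational homotopy is injective with image $K\subset L$. As $K\subset
L_{S_F}=\ker(L_S\to L_{S_B})$, the map
\[
g=p_{\mathbb Q}\circ\nu:N^{(0)}\to(S_B)_{\mathbb Q}
\]
is zero on $\pi_*\otimes\mathbb Q$. The homotopy groups of the target are rational
vector spaces, so $g$ is zero on $\pi_*$.

\smallskip
\emph{The maps $h^{(k)}$.} Given $N_i^{(k-1)}$, a wedge of two odd spheres of
dimension $\ge3$ with inclusions $\iota,\kappa$, let
\[
h_i^{(k)}:N_i^{(k)}\to N_i^{(k-1)}
\]
be the map from a wedge of two spheres given by the Whitehead products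
$[\iota,\kappa]$ and $[\iota,[\iota,\kappa]]$. If $\iota,\kappa$ have dimensions $r,s$,
the new spheres have dimensions $r+s-1$ and $2r+s-2$, again odd and $\ge3$.
Whitehead products suspend trivially, so $\Sigma h_i^{(k)}\simeq*$. Let
$p,q$, with $|p|,|q|$ even, be the free generators of $L_{N_i^{(k-1)}}=\mathbb
L(p,q)$ corresponding to $\iota,\kappa$. On homotopy Lie algebras $h_i^{(k)}$ sends
the two free generators, up to sign, to $\mathrm{ad}(p)q$ and $\mathrm{ad}(p)^2q$.
These freely generate a free subalgebra by Lemma \ref{lem:E}(c). So $h_i^{(k)}$ is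
injective on rational homotopy, and hence so is $h^{(k)}=\prod_ih_i^{(k)}$.

\smallskip
\emph{The lift.} Put $N'=N^{(m-1)}$ and $h=h^{(1)}\cdots h^{(m-1)}:N'\to N^{(0)}$. By
Lemma \ref{lem:kill}, $g\circ h=p_{\mathbb Q}\circ\nu\circ h$ is null-homotopic, so
$\nu h$ lifts up to homotopy to a map $\lambda$ from $N'$ to the homotopy fiber of
$p_{\mathbb Q}$. This fiber is simply connected because $p_\#$ is surjective, and it is
$(S_F)_{\mathbb Q}$. Since $\nu h$ is injective on rational homotopy, so is $\lambda$.
By the mapping theorem \cite[Thm 28.6]{FHT}, applied to $\lambda:N'\to(S_F)_{\mathbb Q}$,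
\[
\mathrm{cat}_0(S_F)\ge\mathrm{cat}_0(N')\ge m,
\]
where the last inequality holds because $N'$, a product of $m$ wedges of spheres, has
rational cup length $m$.

\smallskip
\emph{Conclusion.} Since $L_S\neq 0$, $\mathrm{cat}_0(S)\ge1$, so the above
applies to $S_F=S$ with $S_B$ a point and gives $\mathrm{cat}_0(S)\ge m$. With
Section \ref{sec:upper}, $\mathrm{cat}_0(S)=m$. In general,
$m\le\mathrm{cat}_0(S_F)\le\mathrm{cat}_0(S)=m$ by \eqref{eq:FH}. \qed

\begin{thebibliography}{9}

\bibitem{FHT}
F\'elix, Halperin, Thomas, \emph{Rational Homotopy Theory}.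

\bibitem{Source}
\emph{The structure of $\pi(\Omega S)$},
\texttt{http://www.numdam.org:80/item/AST\_1984\_\_113-114\_\_109\_0.pdf}.

\end{thebibliography}

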